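\title{A transcendental Julia set of dimension one with finitely connected Fatou components}

\begin{abstract}
We construct a transcendental entire function whose Julia set has Hausdorff dimension $1$, which has multiply connected Fatou components, and all of whose Fatou components are finitely connected. The function is an infinite product with very sparse simple zeros, placed recursively so that each critical value falls close to the next zero, at a controlled distance from it. For this function every Fatou component has connectivity $2$ or $3$, the Julia set has packing dimension $1$, and the Julia set has infinite length in every open set that it meets.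
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question and the results}

Let $f$ be a transcendental entire function, that is, an entire function that is not a polynomial, and let $f^k$ be its $k$-th iterate. The \emph{Fatou set} $\mathcal F(f)$ is the union of all open disks on which the iterates $f,f^2,f^3,\dots$ form a normal family (the limit $\infty$ is allowed), and the \emph{Julia set} is $\mathcal J(f)=\mathbb C\setminus\mathcal F(f)$. The components of $\mathcal F(f)$ are the \emph{Fatou components}. The \emph{connectivity} $\operatorname{conn}(X)$ of a domain $X\subset\mathbb C$ is the number of components of $\widehat{\mathbb C}\setminus X$, and $X$ is \emph{multiply connected} if $\operatorname{conn}(X)\ge2$. We write $\dim$ for Hausdorff dimension, $\dim_P$ for packing dimension and $\mathcal H^1$ for $1$-dimensional Hausdorff measure.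

Baker (1975) proved that $\dim\mathcal J(f)\ge1$ for every transcendental entire function $f$. There exist transcendental entire functions with $\dim\mathcal J(f)=1$; in the known construction $\mathcal J(f)$ even has finite $1$-dimensional spherical Hausdorff measure, and $f$ has multiply connected Fatou components. Kisaka and Shishikura gave examples of transcendental entire functions having multiply connected Fatou components of finite connectivity. The following question is posed in \cite{source}: \emph{is there a transcendental entire function with $\dim\mathcal J(f)=1$ that has multiply connected Fatou components and all of whose Fatou components have finite connectivity?} The answer is yes.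

\begin{theorem}\label{thm:main}
There is a transcendental entire function $f$ with $\dim\mathcal J(f)=1$ that has multiply connected Fatou components, and every Fatou component of $f$ has finite connectivity.
\end{theorem}

\begin{theorem}\label{thm:more}
The function $f$ constructed in Section~\ref{sec:f} for the proof of Theorem~\ref{thm:main} also has the following properties.
\begin{enumerate}
\item[(1)] $\mathcal J(f)$ has packing dimension $1$.
\item[(2)] Every Fatou component has connectivity $2$ or $3$; both values occur, and there are no simply connected Fatou components.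
\item[(3)] $\mathcal H^1(\mathcal J(f)\cap O)=\infty$ for every open set $O$ that meets $\mathcal J(f)$.
\end{enumerate}
\end{theorem}

Property (3) is claimed for this example only, not for all finitely connected examples.

\subsection{Why the two requirements compete}

The link between the size of $\mathcal J(f)$ and the connectivity of Fatou components is the set of critical points. Let $V_0,V_1,V_2,\dots$ be bounded, multiply connected Fatou components of finite connectivity with $f(V_k)\subset V_{k+1}$, and let $N_k$ be the number of critical points in $V_k$. The maps $f:V_k\to V_{k+1}$ are proper, and the Riemann--Hurwitz formula (Lemma~\ref{lem:RH}) gives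
\[
\operatorname{conn}(V_k)-2=\deg(f|_{V_k})\,\bigl(\operatorname{conn}(V_{k+1})-2\bigr)+N_k\ \ge\ \operatorname{conn}(V_{k+1})-2+N_k .
\]
Hence $N_0+N_1+\cdots\le\operatorname{conn}(V_0)-2$: the forward orbit of $V_0$ contains only finitely many critical points. So finite connectivity pushes the critical points out of such a chain of components.

A small Julia set pulls in the opposite direction. The natural way to bound $\dim\mathcal J(f)$ from above is to pull back small sets under inverse branches of $f$ and to add up the contraction factors. This needs the critical values to stay at a definite distance from $\mathcal J(f)$; in particular all critical points should lie in the Fatou set. The functions considered here have infinitely many critical points, and all their Fatou components are eventually mapped into a single chain $U_1\to U_2\to\cdots$ of components that surround the origin. Thus every critical orbit has to enter the chain, while no critical point may belong to it, and one could guess that this is impossible. The way out is that a critical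 orbit can enter the chain from the side, through a small preimage of $U_{n}$ that is not $U_{n-1}$.

\subsection{The mechanism for the first critical point}\label{sub:model}

Our function is $f(z)=\lambda z\prod_{k\ge1}(1-z/a_k)$ with $\lambda$ large, $a_1=1$ and $|a_{k+1}/a_k|$ enormous. The round annuli $B_n=\{4|a_{n-1}|<|z|<|a_n|/16\}$, $n\ge2$, contain no zeros; $f$ maps $B_n$ into $B_{n+1}$, so the $B_n$ lie in Fatou components $U_n$. For $|z|\ll|a_2|$ the function is close to
\[
g_1(z)=\lambda z(1-z)=\tfrac\lambda4-\lambda\bigl(z-\tfrac12\bigr)^2,\qquad g_1^{-1}(w)=\tfrac12\pm\sqrt{\tfrac14-\tfrac w\lambda},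
\]
with critical point $\frac12$ and critical value $\lambda/4$. The preimage under $g_1$ of a round annulus $R$, with any center, depends on the position of $\lambda/4$.
\begin{enumerate}
\item[(i)] If $\lambda/4$ lies outside the outer circle of $R$, the square root is single-valued on $R$, and $g_1^{-1}(R)$ consists of two conformal copies of $R$.
\item[(ii)] If $\lambda/4$ lies in the hole of $R$, a loop around the hole exchanges the two signs, and $g_1^{-1}(R)$ is one annulus, a double cover of $R$.
\item[(iii)] If $\lambda/4\in R$, then $g_1^{-1}(R)$ is connected and has connectivity $2+1=3$.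
\end{enumerate}
If $\lambda/4$ were in $B_2$, case (iii) would create a hole in the component that precedes $U_2$ in the chain, and the same choice at every level would violate the count above. Instead we choose $a_2=\lambda/(4y_2^*)$ with $y_2^*=1+\frac1{600}$, so that the critical value is $a_2y_2^*$. Now $R=B_2$ is in case (i): one preimage surrounds $0$ and continues the chain backward, the other is a small annulus around the zero $a_1=1$. And $R=B_3$ is in case (ii). No critical point is involved.

One level up the picture repeats. For $|z|\approx|a_2|$ the function is close to the cubic $g_2(a_2y)=-\lambda a_2^2\,y^2(1-y)$, whose critical value at $y=\frac23$ is $-\frac4{27}\lambda a_2^2$, and we choose $a_3$ so that this value is $a_3y_3^*$ with $y_3^*=1+\frac1{800}$. Around the simple zero $a_2$ there is again a small annulus $R'$ that is mapped conformally onto $B_3$. It contains the first critical value, because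
\[
g_2(\lambda/4)=g_2(a_2y_2^*)=a_3\,y_3^*\cdot\tfrac{27}4\,(y_2^*)^2(1-y_2^*)\approx-0.0113\,a_3\in B_3 .
\]
So case (iii) does occur, but for $R'$: the critical point lies in a triply connected domain that maps onto $R'$ and then onto $B_3$, and this domain is not a member of the chain; see Figure~\ref{fig:orbit}. The offset $y_2^*-1$ must be positive, since a critical value equal to $a_2$ would be mapped to the repelling fixed point $0$ and would lie in the Julia set; and it must be small, so that $|g_2(\lambda/4)|<|a_3|/16$.

\begin{figure}[ht]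
\centering
\begin{tikzpicture}[>=stealth]
\draw[->] (0,0)--(11,0) node[right]{$\log|z|$};
\draw[line width=2.2pt] (2.2,0)--(4.2,0);
\draw[line width=2.2pt] (6.4,0)--(8.4,0);
\node[below] at (1.1,-0.05) {$B_n$};
\node[below] at (3.2,-0.45) {$A_n$};
\node[below] at (5.3,-0.05) {$B_{n+1}$};
\node[below] at (7.4,-0.45) {$A_{n+1}$};
\node[below] at (9.5,-0.05) {$B_{n+2}$};
\draw[fill=white] (3.5,0) circle (2.4pt) node[below=1pt]{\small$a_n$};
\draw[fill=white] (7.5,0) circle (2.4pt) node[below=1pt]{\small$a_{n+1}$};
\fill (3.0,0.14) circle (1.7pt) node[above left]{$c_n$};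
\fill (7.8,0.14) circle (1.7pt);
\node at (7.85,0.85) {$f(c_n)$};
\fill (10.2,0.14) circle (1.7pt) node[above right]{$f^2(c_n)$};
\draw[->] (3.08,0.24) to[bend left=28] (7.7,0.22);
\draw[->] (7.9,0.22) to[bend left=28] (10.1,0.22);
\draw[->,dashed] (1.3,-0.65) to[bend right=28] (5.1,-0.65);
\draw[->,dashed] (5.5,-0.65) to[bend right=28] (9.3,-0.65);
\end{tikzpicture}
\caption{Moduli on a logarithmic scale (not to scale). The zero-free annuli $B_n$ form a chain $B_n\to B_{n+1}\to B_{n+2}$ in the Fatou set (dashed arrows). The critical point $c_n$ lies in the annulus $A_n$ that contains the zero $a_n$; its value lies next to the zero $a_{n+1}$, and its second image joins the chain in $B_{n+2}$.}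
\label{fig:orbit}
\end{figure}

\subsection{Why the dimension is one}

The Julia set lies in a small disk around $0$ and in the annuli $A_n$ between consecutive $B_n$. On $A_n$ the function has $n+1$ inverse branches from $A_{n+1}$, and in the metric $|dz|/|z|$ most of them contract by a factor of order $1/(n+1)$, as for the monomial $z^{n+1}$. For $t>1$ the sum of the $t$-th powers of these factors is of order $(n+1)^{1-t}$ and tends to $0$. Two branches pass near the critical point $c_n$; since the critical value has distance of order $1/n$ from the Julia set, they still contract by a factor of order $1/\sqrt{n+1}$. Finally, points near $a_n$ are mapped down to lower levels, and the corresponding inverse branch contracts by $|a_n/a_{n+1}|$, which is negligible. For $t=1$ the sum does not tend to $0$, and a finer computation shows that it exceeds $1+c/(n+1)$; the divergence of the harmonic series gives Theorem~\ref{thm:more}(3).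

Section~\ref{sec:tools} recalls the standard facts that we use. Section~\ref{sec:f} defines $f$ and locates the critical orbits, Section~\ref{sec:U} shows that the $U_n$ are doubly connected, and Section~\ref{sec:dim} bounds the dimension. Theorem~\ref{thm:main} and parts (1), (2) of Theorem~\ref{thm:more} are proved in Section~\ref{sec:conn}, and part (3) in Section~\ref{sec:length}.

\section{Standard facts}\label{sec:tools}

\emph{Dynamics.} The sets $\mathcal F=\mathcal F(f)$ and $\mathcal J=\mathcal J(f)$ are completely invariant: $z\in\mathcal J$ if and only if $f(z)\in\mathcal J$. Hence $f$ maps each Fatou component into a Fatou component. The boundary of a Fatou component lies in $\mathcal J$. A fixed point $z_0$ with $|f'(z_0)|>1$ lies in $\mathcal J$. By Montel's theorem, if an open disk $O$ meets $\mathcal J$, then $\bigcup_{k\ge1}f^k(O)$ omits at most one point of $\mathbb C$.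

\emph{Dimensions.} In a metric space, $\mathcal H^s(E)=\lim_{\delta\to0}\inf\sum_i(\operatorname{diam}E_i)^s$, the infimum being taken over countable covers of $E$ by sets of diameter at most $\delta$, and $\dim E=\inf\{s:\mathcal H^s(E)=0\}$. A map with Lipschitz constant $C$ increases $\mathcal H^1$ by at most the factor $C$. For bounded $E\subset\mathbb C$ let $N(E,\delta)$ be the least number of sets of diameter at most $\delta$ that cover $E$; the upper box dimension is $\overline{\dim}_BE=\limsup_{\delta\to0}\log N(E,\delta)/\log(1/\delta)$, and Lipschitz maps do not increase it. The packing dimension of $E\subset\mathbb C$ equals the infimum of $\sup_i\overline{\dim}_BE_i$ over all countable covers of $E$ by bounded sets $E_i$, and $\dim E\le\dim_PE$.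

\emph{The cylinder metric.} Let $d$ be the distance of the metric $|dz|/|z|$ on $\mathbb C^*=\mathbb C\setminus\{0\}$. The logarithm is an isometry onto the flat cylinder $\mathbb C/2\pi i\mathbb Z$. A closed round annulus $\{\rho\le|z|\le\rho'\}$ contains a shortest geodesic between any two of its points, and on it $d$ is bi-Lipschitz equivalent to the Euclidean distance: $|z-z'|\le\rho'd(z,z')$ by integration along the geodesic, and $d(z,z')\le(1+\frac\pi2)|z-z'|/\rho$ by treating modulus and argument separately. The derivative of a holomorphic map $g$ with respect to this metric (its \emph{$d$-derivative}) is $|zg'(z)/g(z)|$.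

\emph{Hyperbolic metric and harmonic functions.} A domain $X\subset\mathbb C$ that omits two points carries a complete hyperbolic metric, and holomorphic maps between such domains, in particular inclusions, do not increase hyperbolic distances (Schwarz--Pick). If $h$ is positive and harmonic on a disk with center $x$ and radius $\rho$, then $|\nabla h(x)|\le2h(x)/\rho$. If $\gamma$ is a compact subset of a domain $X$, then $\max_\gamma h\le C\min_\gamma h$ for all positive harmonic $h$ on $X$, with $C=C(\gamma,X)$ (Harnack).

\emph{Plane domains and proper maps.} The fundamental group of a domain $X\subset\mathbb C$ is free, of rank $\operatorname{conn}(X)-1$ (infinite if the connectivity is infinite); for finite connectivity the Euler characteristic is $\chi(X)=2-\operatorname{conn}(X)$. A map is \emph{proper} if preimages of compact sets are compact. A nonconstant proper holomorphic map between domains is onto and takes every value the same finite number of times, its degree; if it has no critical points it is a covering map, and it is conformal if moreover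 the target is simply connected. We use the following criterion: if $g$ is entire and nonconstant, $X$ is a bounded domain, $g(X)\subset Y$ and $g(\partial X)\cap Y=\emptyset$, then $g:X\to Y$ is proper, since $X\cap g^{-1}(K)=\overline X\cap g^{-1}(K)$ for compact $K\subset Y$. It applies when $X$ is a bounded component of $g^{-1}(Y)$, and when $g=f^k$ maps a bounded Fatou component $X$ into the Fatou component $Y$.

In the Riemann--Hurwitz formula we need finite connectivity of the source as a conclusion, so we include the proof.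

\begin{lemma}[Riemann--Hurwitz]\label{lem:RH}
Let $X,Y\subset\mathbb C$ be bounded domains, $Y$ finitely connected, and let $g$ be a nonconstant entire function such that $g:X\to Y$ is proper. Then $g$ has finitely many critical points in $X$, say $N$ counted with multiplicity, $X$ is finitely connected, and
\[
2-\operatorname{conn}(X)=\deg(g|_X)\,\bigl(2-\operatorname{conn}(Y)\bigr)-N .
\]
\end{lemma}

\begin{proof}
The entire function $g'\not\equiv0$ has finitely many zeros in the compact set $\overline X$. Choose a compact connected bordered surface $K\subset Y$ that contains the critical values of $g|_X$ in its interior and such that $Y\setminus\operatorname{int}K$ is a finite union of half-open annuli $S^1\times[0,1)$. Put $K'=X\cap g^{-1}(K)$, a compact bordered surface. Triangulate $K$ so that the critical values are vertices, and lift the triangulation to $K'$. Every edge and every face has $\deg(g|_X)$ lifts, and the number of vertices is $\deg(g|_X)$ times the number below, minus $N$. So $\chi(K')=\deg(g|_X)\chi(K)-N$. Each component of $X\cap g^{-1}(Y\setminus\operatorname{int}K)$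 is a finite unbranched covering of a half-open annulus, hence a half-open annulus. Therefore $X$ deformation retracts onto $K'$, as $Y$ does onto $K$. It follows that $\pi_1(X)$ is finitely generated, $\chi(X)=\chi(K')$ and $\chi(Y)=\chi(K)$.
\end{proof}

\section{The function and its critical orbits}\label{sec:f}

\subsection{The model polynomials}

Near the $n$-th zero, $f$ will be close to a multiple of $P_n(y)=y^n(1-y)$. The only critical point of $P_n$ in $\mathbb C^*$ is $n/(n+1)$, with value
\[
v_n=\frac{n^n}{(n+1)^{n+1}}=\frac1{n+1}\Bigl(1+\frac1n\Bigr)^{-n},\qquad \frac1{e(n+1)}\le v_n\le\frac1{2(n+1)} .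
\]
The critical point has distance $1/(n+1)$ from the zero $y=1$, so we rescale. With
\[
y=\frac{n+u}{n+1},\qquad u=1+(n+1)(y-1),\qquad p_n(u)=\Bigl(1+\frac un\Bigr)^n(1-u)
\]
we have $P_n(y)=v_np_n(u)$. In the coordinate $u$ the critical point is $0$, the critical value is $1$, the zero is $1$, and $p_n(u)\to e^u(1-u)$ as $n\to\infty$; this is why the estimates below are uniform in $n$. We note $|p_n(u)|\le|1-u|e^{|u|}$ and
\begin{equation}\label{eq:xi}
\frac{p_n'(u)}{p_n(u)}=\frac n{n+u}-\frac1{1-u}=-u\,\xi_n(u),\qquad \xi_n(u)=\frac{n+1}{(n+u)(1-u)}=\frac1{1-u}+\frac1{n+u}.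
\end{equation}
For $|u|\le s<1$ we have $|\xi_n(u)|\le2/(1-s)$. On $|u|<1$, where $p_n\ne0$, take the branch with $\log p_n(0)=0$; then $|\log p_n(u)|\le\int_0^{|u|}\frac{2s}{1-s}\,ds$, and therefore
\begin{equation}\label{eq:logp}
|\log p_n(u)|\le\tfrac43|u|^2\quad(|u|\le\tfrac14),\qquad|\log p_n(u)|\le2\bigl(\log\tfrac52-0.6\bigr)<0.64\quad(|u|\le0.6).
\end{equation}

\subsection{Definition of $f$}

Let $\sigma=\frac1{200}$ and $y_n^*=1+\frac\sigma{n+1}$, the point with $u=1+\sigma$. If the zeros are sparse, then for $|z|\approx|a_n|$ the factors $1-z/a_k$ are close to $-z/a_k$ for $k<n$ and to $1$ for $k>n$, so that $f(a_ny)\approx\lambda a_n^n\prod_{k<n}(-1/a_k)\,P_n(y)$. We require the critical value of this model to be $a_{n+1}y_{n+1}^*$. This determines $a_{n+1}$ from $a_1,\dots,a_n$: for $\lambda>0$ large, let $a_1=1$ and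
\begin{equation}\label{eq:def}
a_{n+1}=\lambda\Bigl(\prod_{k<n}\frac{-1}{a_k}\Bigr)a_n^n\,\frac{v_n}{y_{n+1}^*},\qquad f(z)=\lambda z\prod_{k\ge1}\Bigl(1-\frac z{a_k}\Bigr),\qquad r_n=\Bigl|\frac{a_{n+1}}{a_n}\Bigr|.
\end{equation}
The recursion makes the zeros sparse by itself. Dividing two consecutive equations gives
\[
\frac{a_{n+2}}{a_{n+1}}=-\Bigl(\frac{a_{n+1}}{a_n}\Bigr)^{n+1}\frac{v_{n+1}}{v_n}\,\frac{y_{n+1}^*}{y_{n+2}^*},\qquad\frac{v_{n+1}}{v_n}=\frac{n+1}{n+2}\cdot\frac{(1+\frac1n)^n}{(1+\frac1{n+1})^{n+1}}\ge\frac23\cdot\frac2e>\frac25,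
\]
and $y_{n+1}^*\ge y_{n+2}^*$, so $r_{n+1}\ge\frac25r_n^{n+1}$. Also $r_1=\lambda/(4y_2^*)\ge\lambda/5$. Put $M=2\lambda/25\ge1$. Then $\frac25r_1\ge M$ and, inductively, $\frac25r_{n+1}\ge(\frac25r_n)^2$, so
\begin{equation}\label{eq:growth}
r_n\ge M^{2^{n-1}}\ge M^n\qquad(n\ge1).
\end{equation}

\emph{Convention.} We fix $\lambda$ so that $M$ exceeds finitely many absolute constants that arise below; the words ``for $M$ large'' mark these places. None of the constants depends on $n$.

By \eqref{eq:growth}, $\sum1/|a_k|<\infty$, so $f$ is entire with simple zeros exactly at $0,a_1,a_2,\dots$, and $f$ is transcendental. We call $y=z/a_n$ and $u=u_n(z)=1+(n+1)(z/a_n-1)$ the \emph{level-$n$ coordinates} of $z$. Let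
\[
E_n(y)=\prod_{k<n}\Bigl(1-\frac{a_k}{a_ny}\Bigr)\prod_{k>n}\Bigl(1-\frac{a_ny}{a_k}\Bigr).
\]
Writing $1-\frac{a_ny}{a_k}=-\frac{a_ny}{a_k}\bigl(1-\frac{a_k}{a_ny}\bigr)$ for $k<n$ and using \eqref{eq:def}, we obtain for all $y\ne0$
\begin{equation}\label{eq:factor}
f(a_ny)=\lambda a_n^n\Bigl(\prod_{k<n}\frac{-1}{a_k}\Bigr)P_n(y)E_n(y)=a_{n+1}\,y_{n+1}^*\,p_n(u)\,E_n(y).
\end{equation}
Let $L(z)=zf'(z)/f(z)$, so that $|L|$ is the $d$-derivative of $f$, and let
\[
\mathbb A=\{\tfrac1{300}\le|y|\le300\},\qquad\varepsilon_n=3000\,M^{-\max(1,n-1)} .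
\]
Since $(n+2)^2M^{-\max(1,n-1)}\le16/M$ for $M\ge2$, we have for $M$ large
\begin{equation}\label{eq:eps}
(n+2)^2\varepsilon_n\le10^{-8}\qquad(n\ge1).
\end{equation}

\begin{lemma}\label{lem:approx}
On $\mathbb A$ there is a holomorphic branch of $\log E_n$ with $|\log E_n|\le\varepsilon_n$, the function $\eta=yE_n'/E_n$ satisfies $|\eta|\le\varepsilon_n$, and with $z=a_ny$
\begin{gather}
0.99\,|p_n(u)|\le|f(z)/a_{n+1}|\le1.01\,|p_n(u)|,\label{eq:size}\\
L(z)=-(n+1)\frac u{1-u}+\eta .\label{eq:L}
\end{gather}
\end{lemma}

\begin{proof}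
Write $E_n=\prod_{k\ne n}(1-x_k)$. For $k<m$ the ratio $|a_k/a_m|=(r_k\cdots r_{m-1})^{-1}$ is at most $r_{m-1}^{-1}M^{-(m-1-k)}$ and at most $r_k^{-1}M^{-(m-1-k)}$. Summing geometric series, we get on $\mathbb A$, for $M$ large, $\sum_{k<n}|x_k|\le301M^{-(n-1)}$ (the sum is empty if $n=1$) and $\sum_{k>n}|x_k|\le301M^{-n}$. For $|x|\le\frac12$ we have $|\log(1-x)|\le2|x|$ and $|x/(1-x)|\le2|x|$. Since $\log E_n=\sum\log(1-x_k)$ with principal logarithms and $\eta=\sum_{k<n}\frac{x_k}{1-x_k}-\sum_{k>n}\frac{x_k}{1-x_k}$, both are at most $1204\,M^{-\max(1,n-1)}\le\varepsilon_n$ in modulus. Now \eqref{eq:size} follows from \eqref{eq:factor}, $1\le y_{n+1}^*\le1.002$ and \eqref{eq:eps}, and \eqref{eq:L} from $L=n-\frac y{1-y}+\eta$, $n-(n+1)y=-u$ and $1-y=\frac{1-u}{n+1}$.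
\end{proof}

\subsection{The annuli $A_n$ and $B_n$}

Let $\kappa_1=\frac1{128}$ and $\kappa_n=\frac1{16}$ for $n\ge2$, and put
\begin{gather*}
A_n=\{\kappa_n|a_n|\le|z|\le4|a_n|\},\qquad\Omega_n=\{|z|<\kappa_n|a_n|\},\qquad D=\{|z|\le6/\lambda\},\\
B_1=\{6/\lambda<|z|<\kappa_1\},\qquad B_n=\{4|a_{n-1}|<|z|<\kappa_n|a_n|\}\quad(n\ge2).
\end{gather*}
For $M$ large, $\mathbb C$ is the disjoint union $D\cup B_1\cup A_1\cup B_2\cup A_2\cup\cdots$, and $\Omega_n=D\cup B_1\cup A_1\cup\dots\cup B_n$. The smaller value of $\kappa_1$ is needed for part (a) below: at $|y|=\frac1{16}$ we have $|p_1|=4|y||1-y|>\frac1{16}$.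

\begin{lemma}\label{lem:circles}
For all $n\ge1$:
\begin{enumerate}
\item[(a)] $|f|\le\frac23\kappa_{n+1}|a_{n+1}|$ on $\overline{\Omega_n}$, and $|f|\le\frac13\kappa_{n+1}|a_{n+1}|$ on $|z|\le\frac12\kappa_n|a_n|$;
\item[(b)] $|f|\ge5|a_n|$ on $|z|=\kappa_n|a_n|$;
\item[(c)] $47|a_{n+1}|\le|f|<\kappa_{n+2}|a_{n+2}|$ on $|z|=4|a_n|$;
\item[(d)] $|f(z)/(\lambda z)-1|\le0.01$ for $0<|z|\le10/\lambda$.
\end{enumerate}
Consequently
\begin{equation}\label{eq:maps}
f(\Omega_n)\subset\Omega_{n+1},\qquad f(B_n)\subset B_{n+1},\qquad f(A_n)\subset\Omega_{n+2},\qquad f(D)\subset\{|w|\le6.1\}\subset\Omega_2,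
\end{equation}
and for $|w|\le40|a_{n+1}|$ the equation $f(z)=w$ has exactly $n+1$ solutions in $|z|<4|a_n|$, counted with multiplicity.
\end{lemma}

\begin{proof}
We use \eqref{eq:size} with $|p_n|=|y|^n|1-y|/v_n$.

(a) On $|y|=\kappa_n$, $|p_n|$ is at most $4\cdot\frac1{128}\cdot\frac{129}{128}<0.0316$ if $n=1$, at most $\frac{27}4\cdot\frac1{256}\cdot\frac{17}{16}<0.0281$ if $n=2$, and at most $e(n+1)16^{-n}\frac{17}{16}<0.003$ if $n\ge3$. Since $1.01\cdot0.0316<\frac23\cdot\frac1{16}$, the maximum principle gives the first bound, and the Schwarz lemma, with $f(0)=0$, gives the second.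

(b) On $|y|=\kappa_n$, $|p_n|\ge2(n+1)\kappa_n^n(1-\kappa_n)\ge2\cdot128^{-n}$, so $|f|\ge128^{-n}r_n|a_n|\ge(M/128)^n|a_n|\ge5|a_n|$ for $M$ large.

(c) On $|y|=4$ we have $48\le2(n+1)4^n\cdot3\le|p_n|\le5e(n+1)4^n$. The lower bound follows from $0.99\cdot48>47$, and the upper bound from $1.01\cdot5e(n+1)4^n<M^{n+1}/16\le\kappa_{n+2}r_{n+1}$ for $M$ large.

(d) Here $\sum_k|z/a_k|\le20/\lambda$, so the product in \eqref{eq:def} is within $0.01$ of $1$ for $M$ large.

The first inclusion in \eqref{eq:maps} is (a). The function $f$ has no zeros in $\overline{B_n}$; on the outer circle $|f|\ge5|a_n|$ by (b), and on the inner circle $|f|\ge47|a_n|$ by (c) if $n\ge2$, and $|f|\ge5.9=5.9|a_1|$ by (d) if $n=1$. By the minimum principle $|f|>4|a_n|$ on $B_n$, and with (a) this gives $f(B_n)\subset B_{n+1}$. The last two inclusions follow from (c), (d) and the maximum principle. Finally, $|f|>|w|$ on $|z|=4|a_n|$ by (c), so by Rouch\'e's theorem $f-w$ has as many zeros in $|z|<4|a_n|$ as $f$, namely $n+1$.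
\end{proof}

\subsection{Critical points and inverse branches at the zeros}

\begin{lemma}\label{lem:crit}
For each $n$ there is a simple critical point $c_n\in A_n$ of $f$ with $|u_n(c_n)|\le\varepsilon_n$ and $|c_n|<2|a_n|$. The critical points of $f$ in $|z|<4|a_n|$ are exactly $c_1,\dots,c_n$, and $c_1,\dots,c_{n-1}$ lie in $|z|<\frac12\kappa_n|a_n|$.
\end{lemma}

\begin{proof}
The disk $|u|\le0.6$ lies in $\{0.2\le|y|<1\}\subset\mathbb A$ and contains no zero of $f$. By \eqref{eq:L}, $(1-u)L=-(n+1)u+\eta(1-u)$, and on $|u|=0.6$ the first term dominates. By Rouch\'e's theorem $L$, and hence $f'$, has exactly one zero $c_n$ in the disk, and it is simple. At this point $(n+1)|u|\le\varepsilon_n(1+|u|)$, so $|u|\le\varepsilon_n$.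

On $|y|=4$ we have $|u-1|=(n+1)|y-1|\ge6$ and $L=(n+1)(1+\frac1{u-1})+\eta$, so $\operatorname{Re}L>0$. By the argument principle $zf'$ and $f$ have equally many zeros in $|z|<4|a_n|$, namely $n+1$. One zero of $zf'$ is $0$, and the distinct points $c_1,\dots,c_n$ account for the others. For $j<n$, $|c_j|<2|a_{n-1}|\le\frac12\kappa_n|a_n|$ for $M$ large.
\end{proof}

In particular $c_1,c_2,\dots$ are all the critical points of $f$. The small annuli of Section~\ref{sub:model} are images of the $B_{n+1}$ under the inverse branch of $f$ at $a_n$.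

\begin{lemma}\label{lem:phi}
There is a univalent inverse branch $\varphi_n:\{|w|<0.4|a_{n+1}|\}\to\{|u_n-1|<\frac14\}$ of $f$ with $\varphi_n(0)=a_n$, such that $\varphi_n(w)$ is the only preimage of $w$ in $\{|u_n-1|<\frac14\}$. Its values satisfy $\frac78|a_n|<|\varphi_n|<\frac98|a_n|$, and for $|w|\le0.2|a_{n+1}|$
\begin{equation}\label{eq:phi}
|(u_n\circ\varphi_n)'(w)|\le\frac{1.25}{|a_{n+1}|},\qquad|\varphi_n'(w)|\le\frac1{r_n}.
\end{equation}
If $z\in A_n$ and $|f(z)|\le4|a_n|$, then $z=\varphi_n(f(z))$.
\end{lemma}

\begin{proof}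
The disk $|u-1|\le\frac14$ is $|y-1|\le\frac1{4(n+1)}\le\frac18$, and $a_n$ is the only zero of $f$ in it. On its boundary $|1+\frac un|^n\ge(1+\frac3{4n})^n\ge\frac74$, so $|p_n|\ge\frac7{16}$ and $|f|\ge0.43|a_{n+1}|$. By Rouch\'e's theorem each $w$ with $|w|<0.4|a_{n+1}|$ has exactly one preimage in the disk, a simple one; this defines $\varphi_n$. Cauchy's estimate for $u_n\circ\varphi_n-1$, which is bounded by $\frac14$, on disks of radius $0.2|a_{n+1}|$ gives the first bound in \eqref{eq:phi}; the second follows from $dz=a_n\,du/(n+1)$.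

Let $z\in A_n$ and $w=f(z)$ with $|w|\le4|a_n|$. Then $|z|<4|a_n|$ by Lemma~\ref{lem:circles}(c). Of the $n+1$ preimages of $w$ in $|z|<4|a_n|$, exactly $n$ lie in $\Omega_n$, by Lemma~\ref{lem:circles}(b) and Rouch\'e's theorem (the zeros in $\Omega_n$ are $0,a_1,\dots,a_{n-1}$). So there is only one outside $\Omega_n$, and both $z$ and $\varphi_n(w)$ are such preimages.
\end{proof}

In the same way, $|f|\ge9.9$ on $|z|=10/\lambda$ by Lemma~\ref{lem:circles}(d), and $0$ is the only zero inside. So each $w$ with $|w|<9$ has exactly one preimage $\psi(w)$ in $|z|<10/\lambda$, and Cauchy's estimate on disks of radius $1$ gives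
\begin{equation}\label{eq:psi}
\psi(0)=0,\qquad|\psi'(w)|\le q:=10/\lambda\le\tfrac12\quad(|w|\le8).
\end{equation}
Thus the iterates $\psi^i$ are defined on $|w|\le8$, with $|(\psi^i)'|\le q^i$ and $|\psi^i(w)|\le q^i|w|$.

\subsection{The critical orbits}

Let $\Delta_n=\varphi_n(\Omega_{n+1})\subset A_n$, a topological disk that contains $a_n$ and satisfies $f(\Delta_n)=\Omega_{n+1}$. The next statement makes the computation of Section~\ref{sub:model} rigorous at every level.

\begin{proposition}\label{prop:orbit}
Let $n\ge1$, $m=n+1$ and $u_m^*=u_m(f(c_n))$. Then $0.0049\le|u_m^*-1|\le0.0051$, and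
\begin{equation}\label{eq:orbit}
f(c_n)\in\Delta_{n+1},\qquad f^k(c_n)\in B_{n+k}\quad(k\ge2).
\end{equation}
\end{proposition}

\begin{proof}
By \eqref{eq:factor}, \eqref{eq:logp} and Lemmas~\ref{lem:approx} and~\ref{lem:crit}, $f(c_n)=a_my_m^*e^{\zeta}$ with $|\zeta|\le\frac43\varepsilon_n^2+\varepsilon_n\le2\varepsilon_n$, so $|e^\zeta-1|\le3\varepsilon_n$. Hence
\[
u_m^*-1=(m+1)(y_m^*e^\zeta-1)=\sigma+(m+1)y_m^*(e^\zeta-1),
\]
and the last term is at most $4(n+2)\varepsilon_n\le10^{-4}$ in modulus. This gives the bounds for $|u_m^*-1|$. Since $\operatorname{Re}u_m^*>0$ we have $|1+u_m^*/m|\ge1$, so $0.0049\le|p_m(u_m^*)|\le0.0051\,e^{1.0051}\le0.014$. By \eqref{eq:size} at level $m$, for $M$ large,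
\[
4|a_m|<0.0048|a_{m+1}|\le|f^2(c_n)|\le0.015|a_{m+1}|<\kappa_{m+1}|a_{m+1}|,
\]
that is, $f^2(c_n)\in B_{n+2}$; then \eqref{eq:maps} gives $f^k(c_n)\in B_{n+k}$ for $k\ge2$. The point $f(c_n)$ is a preimage of $f^2(c_n)\in\Omega_{m+1}$ in $\{|u_m-1|<\frac14\}$, so it equals $\varphi_m(f^2(c_n))\in\Delta_m$.
\end{proof}

\section{The components $U_n$ are doubly connected}\label{sec:U}

By \eqref{eq:maps}, $f^k(B_n)\subset B_{n+k}$, so $f^k\to\infty$ uniformly on $B_n$ and $B_n\subset\mathcal F$. Let $U_n$ be the Fatou component that contains $B_n$; then $f(U_n)\subset U_{n+1}$. Since $f(0)=0$ and $f'(0)=\lambda>1$, we have $0\in\mathcal J$, and therefore $a_k\in\mathcal J$ for all $k$.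

The difficulty is that $U_n$ is larger than $B_n$ and reaches into the neighboring annuli, where the critical points are. The first step is to describe $U_n$ through the round annuli. The images of a circle in $B_n$ wind more and more often around $0$, and this forces them to lie deep inside $B_{n+k}$, far from both boundary circles; other points of $U_n$ stay at bounded hyperbolic distance and have to follow.

\begin{lemma}\label{lem:enter}
If $\Gamma\subset U_n$ is compact, then $f^k(\Gamma)\subset B_{n+k}$ for all large $k$.
\end{lemma}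

\begin{proof}
If $f^k(z)\in B_{n+k}$, the same holds near $z$ and, by \eqref{eq:maps}, for all larger $k$. By compactness it suffices to show that each $z\in U_n$ has $f^k(z)\in B_{n+k}$ for some $k$.

Let $\gamma\subset B_n$ be a circle with center $0$. A circle in $B_j$ with center $0$ encloses $j$ zeros of $f$, so $f$ multiplies the winding number about $0$ of any loop in $B_j$ by $j$. Hence $f^k(\gamma)$ has winding number $\nu_k=n(n+1)\cdots(n+k-1)\to\infty$. For $k\ge1$ and $m=n+k\ge2$ the functions
\[
h_1=\log\frac{\kappa_m|a_m|}{|f^k|},\qquad h_2=\log\frac{|f^k|}{4|a_{m-1}|}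
\]
are positive and harmonic on $B_n$. By the Cauchy--Riemann equations, the integral over $\gamma$ of the normal derivative of $\log|f^k|$ is the variation of $\arg f^k$ along $\gamma$, that is, $2\pi\nu_k$. By the gradient estimate and Harnack's inequality, $|\nabla h_i|\le C\min_\gamma h_i$ on $\gamma$ with $C$ depending only on $\gamma$ and $B_n$. So $2\pi\nu_k\le C\operatorname{length}(\gamma)\min_\gamma h_i$, and $s_k:=\min_\gamma\min(h_1,h_2)\to\infty$.

Fix $z_0\in\gamma$, let $R$ be the hyperbolic distance of $z$ and $z_0$ in $U_n$, and suppose $f^k(z)\notin B_m$. The hyperbolic distance of $f^k(z)$ and $f^k(z_0)$ in $U_m$ is at most $R$. If $|f^k(z)|\ge\kappa_m|a_m|$, use $U_m\subset\mathbb C\setminus\{0,a_m\}$ and divide by $a_m$: the two points have distance at most $R$ in $\mathbb C\setminus\{0,1\}$ and are separated by the circle $|y|=\frac1{16}$, so the point $f^k(z_0)/a_m$, of modulus at most $\frac1{16}e^{-s_k}$, lies within distance $R$ of that circle. If $|f^k(z)|\le4|a_{m-1}|$, use $U_m\subset\mathbb C\setminus\{0,a_{m-1}\}$ and divide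 by $a_{m-1}$: the point $f^k(z_0)/a_{m-1}$, of modulus at least $4e^{s_k}$, lies within distance $R$ of the circle $|y|=4$. The metric of $\mathbb C\setminus\{0,1\}$ is complete, so the closed $R$-neighborhoods of these two circles are compact subsets of $\mathbb C\setminus\{0,1\}$. As $s_k\to\infty$, both cases are impossible for large $k$.
\end{proof}

To show $c_n\notin U_n$ we fill in the holes and work with simply connected domains, for which Lemma~\ref{lem:RH} becomes a count of zeros.

\begin{lemma}\label{lem:pull}
If $Y$ is a bounded simply connected domain and $X$ is a component of $f^{-1}(Y)$, then $X$ is bounded and simply connected, and $f:X\to Y$ is proper.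
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:circles}(c), $X$ avoids the circles $|z|=4|a_n|$ for all large $n$; being connected, it is bounded, and so $f:X\to Y$ is proper. Let $\gamma\subset X$ be a Jordan curve with inside $I$, and let $G$ be the unbounded component of $\mathbb C\setminus f(\gamma)$. As $f$ is open, $\partial f(I)\subset f(\gamma)$, so $f(I)\cap G$ is open and relatively closed in $G$; it is bounded, hence empty. The set $\widehat{\mathbb C}\setminus Y$ is connected, contains $\infty$ and misses $f(\gamma)$, so $\mathbb C\setminus Y\subset G$. Thus $f(I)\subset Y$ and $I\subset X$. A plane domain that contains the inside of each of its Jordan curves is simply connected.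
\end{proof}

Let $Y_m^0=\Omega_m$, let $Y_m^k$ ($k\ge1$) be the component of $f^{-1}(Y_{m+1}^{k-1})$ that contains $0$, and let $Y_m=\bigcup_{k\ge0}Y_m^k$.

\begin{lemma}\label{lem:Y}
For all $m\ge1$ and $k\ge0$, the domain $Y_m^k$ is simply connected, $\Omega_m\subset Y_m^k\subset\{|z|<4|a_m|\}$, and $Y_m^k$ is disjoint from $\Delta_m\cup\{c_m\}$. The union $Y_m$ has the same properties and is the component of $f^{-1}(Y_{m+1})$ that contains $0$.
\end{lemma}

\begin{proof}
We use induction on $k$, for all $m$ at once. For $k=0$ note that $\Delta_m\cup\{c_m\}\subset A_m$. Let $k\ge1$ and $Y=Y_{m+1}^{k-1}$. From $f(\Omega_m)\subset\Omega_{m+1}\subset Y$ we get $\Omega_m\subset Y_m^k$. Since $Y\subset\{|w|<4|a_{m+1}|\}$, Lemma~\ref{lem:circles}(c) shows that $Y_m^k$ avoids the circle $|z|=4|a_m|$, so it lies inside. By Lemma~\ref{lem:pull}, $Y_m^k$ is simply connected and $f:Y_m^k\to Y$ is proper. Now $c_m\notin Y_m^k$, because $f(c_m)\in\Delta_{m+1}$ by \eqref{eq:orbit} and $\Delta_{m+1}\cap Y=\emptyset$. So the critical points in $Y_m^k$ are the $m-1$ simple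 points $c_1,\dots,c_{m-1}\in\Omega_m$, and Lemma~\ref{lem:RH} gives $1=\deg-(m-1)$. The degree $m$ is already used up by the zeros $0,a_1,\dots,a_{m-1}$, so $a_m\notin Y_m^k$. The connected set $\Delta_m\ni a_m$ lies in $f^{-1}(\Omega_{m+1})\subset f^{-1}(Y)$, hence in a component other than $Y_m^k$.

We have $Y_m^0\subset Y_m^1$ for all $m$, and $Y_{m+1}^{k-1}\subset Y_{m+1}^k$ implies $Y_m^k\subset Y_m^{k+1}$. An increasing union of simply connected domains is simply connected, and the other properties pass to unions. Finally $f(Y_m)\subset Y_{m+1}$, and a path from $0$ in $f^{-1}(Y_{m+1})$ has compact image, contained in some $Y_{m+1}^k$, so the path lies in $Y_m^{k+1}$.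
\end{proof}

\begin{proposition}\label{prop:U}
For each $n$ we have $U_n\subset Y_n\subset\{|z|<4|a_n|\}$. The $U_n$ are pairwise distinct, contain no critical point of $f$, and are doubly connected.
\end{proposition}

\begin{proof}
Let $z\in U_n$, let $\Gamma\subset U_n$ be a path from $z$ to a point of $B_n$, and put $H=\Gamma\cup\Omega_n$, a connected set that contains $0$. By Lemma~\ref{lem:enter} and \eqref{eq:maps}, $f^k(H)\subset\Omega_{n+k}=Y_{n+k}^0$ for some $k$. If $f^{k-j+1}(H)\subset Y_{n+k-j+1}^{j-1}$, then the connected set $f^{k-j}(H)\ni0$ lies in $Y_{n+k-j}^j$. By induction on $j$ we reach $H\subset Y_n^k$. So $U_n\subset Y_n$; in particular $U_n\cap B_m=\emptyset$ for $m>n$, and the $U_n$ are distinct.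

By Lemmas~\ref{lem:crit} and~\ref{lem:Y}, a critical point in $U_n$ is a $c_j$ with $j<n$. But then $f^2(c_j)$ lies in $U_{n+2}$ and, by \eqref{eq:orbit}, in $B_{j+2}\subset U_{j+2}$, which contradicts $U_{n+2}\ne U_{j+2}$.

Since $U_n$ is bounded, $f:U_n\to U_{n+1}$ is proper; it has no critical points, so it is a covering, and $f^k$ induces an injective homomorphism $\pi_1(U_n)\to\pi_1(U_{n+k})$. Given two loops in $U_n$ with a common base point, Lemma~\ref{lem:enter} maps both into the round annulus $B_{n+k}\subset U_{n+k}$, where their classes commute. So $\pi_1(U_n)$ is abelian. A free abelian-as-well group has rank at most $1$, hence $\operatorname{conn}(U_n)\le2$. A circle in $B_n$ surrounds $0\notin U_n$, so $U_n$ is not simply connected.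
\end{proof}

Both halves of \eqref{eq:orbit} were used: $f(c_n)\in\Delta_{n+1}$ keeps $c_n$ out of $U_n$, and $f^2(c_j)\in B_{j+2}$ keeps $c_j$ out of the $U_n$ with $n>j$.

\section{The dimension estimate}\label{sec:dim}

\subsection{Orbits that avoid the annuli $B_n$}

Let $Z$ be the set of points whose orbit never enters $\bigcup_nB_n$, that is, $f^k(z)\in D\cup\bigcup_nA_n$ for all $k\ge0$, and let $Z_n=Z\cap A_n$. Then $f(Z)\subset Z$, and $\mathcal J\subset Z$ because $\bigcup B_n\subset\mathcal F$. We prove that each $Z_n$ has upper box dimension at most $1$, by a recursion that compares covers of $Z_n$ with coarser covers of the sets into which $f$ maps $Z_n$.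

If $z\in Z\cap D$, then $|f(z)|\le6.1$ and $f(z)\in Z$, so $f(z)\in D\cup A_1$ and $z=\psi(f(z))$. If $f^i(z)\in D$ for all $i$, then $|z|\le q^i\cdot6/\lambda\to0$ and $z=0$; otherwise $z\in\psi^i(Z_1)$, where $i\ge1$ is the first index with $f^i(z)\in A_1$. If $z\in Z_n$, then $f(z)\in Z\cap\Omega_{n+2}$. Either $f(z)\in Z_{n+1}$, and we write $z\in Z_n^{\mathrm{up}}$, or $|f(z)|\le4|a_n|$ and $z=\varphi_n(f(z))$ by Lemma~\ref{lem:phi}. Therefore
\begin{equation}\label{eq:Z}
Z\subset\{0\}\cup\bigcup_nZ_n\cup\bigcup_{i\ge1}\psi^i(Z_1),\qquad Z_n\subset Z_n^{\mathrm{up}}\cup\varphi_n\Bigl(\{0\}\cup\bigcup_{j\le n}Z_j\cup\bigcup_{i\ge1}\psi^i(Z_1)\Bigr).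
\end{equation}

\subsection{Inverse branches from level $n+1$ to level $n$}

The branches from $Z_{n+1}$ to $Z_n^{\mathrm{up}}$ are controlled by the distance from $Z_{n+1}$ to the critical value $f(c_n)$. Near the zero $a_m$, a point of $Z_m$ is either extremely close to $a_m$ (it is mapped down) or not close at all (it is mapped up), and $\sigma$ was chosen in the gap. Let $\ell_m=\frac{0.001}{m+1}$.

\begin{lemma}\label{lem:sep}
If $m\ge2$ and $w\in Z_m$, then $d(w,f(c_{m-1}))\ge2\ell_m$.
\end{lemma}

\begin{proof}
Let $u=u_m(w)$. If $w=\varphi_m(w')$ with $|w'|\le4|a_m|$, then $|u-1|\le1.25\cdot4/r_m\le10^{-4}$ by \eqref{eq:phi}, for $M$ large. Otherwise $|f(w)|\ge\frac1{16}|a_{m+1}|$, so $|p_m(u)|\ge0.0618$ by \eqref{eq:size}; since $|p_m|\le0.02e^{1.02}<0.0556$ on $|u-1|\le0.02$, we get $|u-1|>0.02$. In both cases $|u-u_m^*|\ge0.004$ by Proposition~\ref{prop:orbit}. So $y=w/a_m$ and $y'=f(c_{m-1})/a_m$ satisfy $|y-y'|\ge\frac{0.004}{m+1}=4\ell_m$. If $\delta=d(y,y')<1$, then $|y-y'|\le|y'|(e^\delta-1)\le1.01(e-1)\delta\le2\delta$, so $\delta\ge2\ell_m$.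
\end{proof}

Near $c_n$ the branches contract less than elsewhere, so we need to know that there are only two of them.

\begin{lemma}\label{lem:two}
The function $f$ takes each value at most twice in $\{|u_n|<0.6\}$.
\end{lemma}

\begin{proof}
On the disk $|u|\le0.6$ let $h=\log p_n+\log E_n$, as a function of $u$. By \eqref{eq:logp}, $|h|<\pi$, and $\exp$ is injective on the disk of radius $\pi$. By \eqref{eq:factor} it suffices to show that $h$ takes each value at most twice. We write $h$ as a constant minus the square of a univalent function.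

By \eqref{eq:xi}, $h'=-u\xi_n+\tilde\eta$ with $\tilde\eta=\eta/(n+u)$, $|\tilde\eta|\le2.5\varepsilon_n$, and $h'(u_c)=0$ at $u_c=u_n(c_n)$. So $\tilde\xi=-h'/(u-u_c)$ is holomorphic on the closed disk. On $|u|=0.6$, where $|\xi_n|\le5$,
\[
|\tilde\xi-\xi_n|=\frac{|u_c\xi_n-\tilde\eta|}{|u-u_c|}\le\frac{5\varepsilon_n+2.5\varepsilon_n}{0.5}=15\varepsilon_n,
\]
and by the maximum principle the bound holds inside. Both $\frac1{1-u}$ and $\frac1{n+u}$ lie in the sector $|\arg|\le\arcsin0.6<0.65$, so $\xi_n$ does, and $|\xi_n|\ge\operatorname{Re}\frac1{1-u}\ge\frac1{1.6}$. Hence $|\arg\tilde\xi|\le0.66$. Integrating $h'$ along the segment from $u_c$ to $u$ gives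
\[
h(u)=h(u_c)-\tfrac12(u-u_c)^2\mu(u),\qquad\mu(u)=2\int_0^1s\,\tilde\xi\bigl(u_c+s(u-u_c)\bigr)\,ds,
\]
and $\mu$, an average of values of $\tilde\xi$, satisfies $\mu\ne0$ and $|\arg\mu|\le0.66$. Let $\Phi=(u-u_c)\sqrt\mu$ with the principal root. Differentiating $\Phi^2=2(h(u_c)-h)$ gives $\Phi'=\tilde\xi/\sqrt\mu$, so $|\arg\Phi'|\le0.99<\pi/2$. A holomorphic function on a disk with $\operatorname{Re}\Phi'>0$ is univalent (Noshiro--Warschawski), because $\frac{\Phi(u)-\Phi(u')}{u-u'}$ is an average of values of $\Phi'$. Thus $h=h(u_c)-\Phi^2/2$ takes each value at most twice.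
\end{proof}

\begin{lemma}\label{lem:up}
Let $n\ge1$, $m=n+1$, and let $S\subset Z_m$ be nonempty with $\operatorname{diam}_dS\le\ell_m$. There are inverse branches $g_1,\dots,g_{n+1}$ of $f$ on a neighborhood of $S$ with $f^{-1}(S)\cap A_n=\bigcup_ig_i(S)$ such that
\begin{enumerate}
\item[(a)] $\operatorname{diam}_dg_i(S)\le\frac6{n+1}\operatorname{diam}_dS$ if $g_i(S)$ meets $\{|u_n|\ge\frac12\}$;
\item[(b)] $\operatorname{diam}_dg_i(S)\le\frac{200}{\sqrt{n+1}}\operatorname{diam}_dS$ for all $i$;
\item[(c)] at most two of the sets $g_i(S)$ meet $\{|u_n|<\frac12\}$.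
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{The branches.} Let $w_0\in S$ and let $\beta$ be the open $d$-ball with center $w_0$ and radius $1.5\ell_m$. The logarithm maps it isometrically onto a Euclidean disk, so any two points of $\beta$ are joined in $\beta$ by a segment of $d$-length less than $3\ell_m\le0.001$. We have $S\subset\beta\subset\{\frac12\kappa_m<|w/a_m|<8\}$, and every point of $\beta$ has distance at least $\frac12\ell_m$ from $f(c_n)$ by Lemma~\ref{lem:sep}. Let $X=f^{-1}(\beta)\cap\{|z|<4|a_n|\}$. By Lemma~\ref{lem:circles}, $X\subset\{\frac12\kappa_n<|y|<4\}\subset\mathbb A$ (part (a)), the map $f:X\to\beta$ is proper (part (c)), and every point of $\beta$ has $n+1$ preimages in $X$. By Lemma~\ref{lem:crit} the only critical point that could lie in $X$ is $c_n$, and $f(c_n)\notin\beta$. So $f:X\to\beta$ is a covering of a simply connected domain, and there are $n+1$ univalent branches $g_i$ on $\beta$, with $d$-derivative $1/|L\circ g_i|$. Since $f(\Omega_n)\subset\Omega_m$ misses $S\subset A_m$, we have $g_i(S)\subset A_n$; conversely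 a point of $A_n$ that is mapped into $S$ satisfies $|z|<4|a_n|$ by Lemma~\ref{lem:circles}(c).

\emph{Points of $X$ with $|u|\ge\frac14$.} Here $|u/(1-u)|\ge|u|/(1+|u|)\ge\frac15$, so $|L|\ge\frac{n+1}5-\varepsilon_n\ge\frac{n+1}6$ by \eqref{eq:L}. Moreover $du=(n+1)y\,dz/z$ and $dw/w=L\,dz/z$, so $|du|\le4(n+1)|dz/z|\le24\,|dw/w|$.

\emph{Points of $X$ with $|u|<\frac14$.} Let $w=f(z)$. By \eqref{eq:factor} and \eqref{eq:logp},
\[
\tfrac12\ell_m\le d(w,f(c_n))\le|\log p_n(u)|+|\log p_n(u_n(c_n))|+2\varepsilon_n\le\tfrac32|u|^2+3\varepsilon_n .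
\]
By \eqref{eq:eps}, $3\varepsilon_n\le\frac14\ell_m$, so $|u|^2\ge\ell_m/6=\frac{0.001}{6(n+2)}\ge\frac{0.001}{9(n+1)}$ and $|u|\ge0.0105/\sqrt{n+1}$. Hence
\[
|L|\ge\frac{(n+1)|u|}{1.25}-\varepsilon_n\ge\frac{(n+1)|u|}2\ge0.005\sqrt{n+1}.
\]

In both cases $1/|L|\le200/\sqrt{n+1}$, and integration along segments in $\beta$ gives (b).

\emph{Parts (a) and (c).} Suppose $|u_n(g_i(x))|=s\ge\frac12$ for some $x\in\beta$. Along a segment in $\beta$ that starts at $x$, the function $u_n\circ g_i$ changes by at most $24\cdot0.001$ as long as its modulus is at least $\frac14$; so the modulus never reaches $\frac14$, and $|u_n\circ g_i|\ge s-0.024$ on $\beta$. With $s\ge\frac12$ the bound $1/|L|\le\frac6{n+1}$ holds on all of $g_i(\beta)$, which gives (a). With $x=w_0$ we see that $g_i(S)$ can meet $\{|u_n|<\frac12\}$ only if $|u_n(g_i(w_0))|<0.6$. The points $g_i(w_0)$ are distinct solutions of $f=w_0$, so Lemma~\ref{lem:two} gives (c).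
\end{proof}

\subsection{A recursion for covering numbers}

We want to bound covering numbers at scale $\delta$ by covering numbers at scales at least $2\delta$, and to use induction on the scale. The factors in Lemma~\ref{lem:up} are not below $\frac12$ for small $n$, so we rescale the metric level by level. Let
\[
\tau_1=1,\qquad\tau_{n+1}=\tau_n\max\Bigl(1,\frac{400}{\sqrt{n+1}}\Bigr),\qquad T=\sup_n\tau_n,\qquad\rho_n=\tau_nd\ \text{ on }A_n .
\]
Only finitely many factors exceed $1$, so $T$ is a finite absolute constant. In these metrics the factors in Lemma~\ref{lem:up}(a), (b) become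
\[
b_n=\frac6{n+1}\,\frac{\tau_n}{\tau_{n+1}},\qquad b_n'=\frac{200}{\sqrt{n+1}}\,\frac{\tau_n}{\tau_{n+1}},\qquad\frac1{67(n+1)}\le b_n\le b_n'\le\frac12,
\]
where we used $1\le\tau_{n+1}/\tau_n\le400$ and $\tau_{n+1}/\tau_n\ge400/\sqrt{n+1}$. Let $N_n(\delta)$ be the least number of subsets of $Z_n$ of $\rho_n$-diameter at most $\delta$ that cover $Z_n$. In the metric $d$ the annulus $A_n$ is a cylinder of circumference $2\pi$ and height at most $\log512$, and $\tau_n\le T$, so there is an absolute constant $C_0$ with
\begin{equation}\label{eq:trivial}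
N_n(\delta)\le C_0\delta^{-2}\qquad(0<\delta\le1,\ n\ge1).
\end{equation}
Let $\delta_1=10^{-11}$ and $C_1=80036$, and assume $M\ge640\,TC_1$; in particular $r_n\ge20T$.

\begin{lemma}\label{lem:rec}
If $\delta\le\delta_1$ and $n+1\le\delta^{-1/4}$, then
\begin{equation}\label{eq:rec}
N_n(\delta)\le(n+1)N_{n+1}\Bigl(\frac\delta{b_n}\Bigr)+2N_{n+1}\Bigl(\frac\delta{b_n'}\Bigr)+1+{\sum_{j\le n}}'N_j\Bigl(\frac{\delta r_n}{10T}\Bigr)+{\sum_{i\ge1}}'N_1\Bigl(\frac{\delta r_n}{10Tq^i}\Bigr),
\end{equation}
where $\sum'$ contains only the terms whose argument is less than $1$. All arguments on the right lie in $[2\delta,1]$.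
\end{lemma}

\begin{proof}
\emph{The set $Z_n^{\mathrm{up}}$.} Since $67\delta^{1/2}\le0.0005$,
\[
\frac\delta{b_n'}\le\frac\delta{b_n}\le67(n+1)\delta\le67\delta^{3/4}\le0.0005\,\delta^{1/4}\le\frac{0.0005}{n+1}\le\ell_{n+1}.
\]
As $d\le\rho_{n+1}$, Lemma~\ref{lem:up} applies to the sets $S$ of optimal covers of $Z_{n+1}$ at the scales $\delta/b_n$ and $\delta/b_n'$. From the first cover take the sets $g_i(S)\cap Z_n\cap\{|u_n|\ge\frac12\}$, at most $n+1$ for each $S$; by (a) the nonempty ones have $\rho_n$-diameter at most $\delta$. From the second take the sets $g_i(S)\cap Z_n\cap\{|u_n|<\frac12\}$; by (c) at most two are nonempty for each $S$, and by (b) they have $\rho_n$-diameter at most $\delta$. Together these sets cover $Z_n^{\mathrm{up}}$. This gives the first two terms.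

\emph{The image of $\varphi_n$.} On $|w|\le4|a_n|\le0.2|a_{n+1}|$ we have $|\varphi_n'/\varphi_n|\le\frac8{7r_n|a_n|}$ by Lemma~\ref{lem:phi}. Hence $\varphi_n$ has $d$-derivative at most $\frac{8\cdot4|a_j|}{7r_n|a_n|}\le\frac5{r_n}$ on $A_j$ for $j\le n$, and $\varphi_n\circ\psi^i$ has $d$-derivative at most $\frac{5q^i}{r_n}$ on $A_1$. Integrating along geodesics in $A_j$ and using $\tau_n/\tau_j\le T$, we see that these maps have Lipschitz constants at most $\frac{10T}{r_n}$ from $\rho_j$ to $\rho_n$ and at most $\frac{10Tq^i}{r_n}$ from $\rho_1$ to $\rho_n$. Integrating along Euclidean segments, we see that for $s\le1$ the set $\varphi_n(\{|w|\le4s|a_n|\})$ has $\rho_n$-diameter at most $\frac{64Ts}{7r_n}\le\frac{10Ts}{r_n}$.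

If $\delta\ge10T/r_n$, the case $s=1$ shows that one set covers $Z_n\setminus Z_n^{\mathrm{up}}$. Otherwise $\delta r_n/(10T)<1$, and the images of optimal covers of $Z_j$ at this scale cover $\varphi_n(Z_j)$ by sets of $\rho_n$-diameter at most $\delta$. Let $I\ge1$ be the least index with $10Tq^I/r_n\le\delta$. For $i<I$ the argument $\delta r_n/(10Tq^i)$ is less than $1$, and we map optimal covers of $Z_1$ by $\varphi_n\circ\psi^i$. The set $\{0\}\cup\bigcup_{i\ge I}\psi^i(A_1)$ lies in $|w|\le4q^I\le4q^I|a_n|$, so its image is one set of $\rho_n$-diameter at most $\delta$. Intersecting all sets with $Z_n$ and using \eqref{eq:Z} gives \eqref{eq:rec}. The arguments are at least $2\delta$ because $b_n,b_n'\le\frac12$ and $r_n\ge20T$.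
\end{proof}

The restriction $n+1\le\delta^{-1/4}$ comes from $\ell_m\to0$: at a fixed scale, Lemma~\ref{lem:up} is not available at high levels. There we fall back on \eqref{eq:trivial}. This is affordable because we allow the constant in the bound for $N_n$ to grow with $n$ faster than any power, and the smallness of $(n+1)b_n^t+2(b_n')^t$ pays for this growth.

\begin{proposition}\label{prop:dim}
For every $t\in(1,2]$ and every $n$, $N_n(\delta)=O(\delta^{-t})$ as $\delta\to0$. Hence $\overline{\dim}_BZ_n\le1$ and $\dim Z\le\dim_PZ\le1$.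
\end{proposition}

\begin{proof}
Fix $t$ and let $\alpha_n=36(n+1)^{1-t}+80000(n+1)^{-1/2}$. From $b_n\le\frac6{n+1}$, $b_n'\le\frac{200}{\sqrt{n+1}}$ and $1<t\le2$ we get $(n+1)b_n^t+2(b_n')^t\le\alpha_n\le C_1$, and $\alpha_n\to0$ because $t>1$. Let $W_1=1$ and $W_{n+1}=W_n/(4\alpha_n)$. Then $W_{n+1}/W_n\to\infty$, so $W_n/(n+1)^8\to\infty$, and we can choose $\Lambda$ with
\[
\Lambda W_n\ge\max\{2,\ C_0\delta_1^{-2},\ C_0(n+1)^8\}\qquad(n\ge1).
\]
Also $W_j\le(4C_1)^{n-j}W_n\le(4C_1)^nW_n$ for $j\le n$. Using $10T/r_n\le1$, $t\ge1$ and $\sum_{i\ge1}q^i\le1$, we obtain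
\begin{equation}\label{eq:down}
\Bigl(\frac{10T}{r_n}\Bigr)^t\sum_{j\le n}W_j+\sum_{i\ge1}\Bigl(\frac{10Tq^i}{r_n}\Bigr)^tW_1\le\frac{20T}{r_n}\,n(4C_1)^nW_n\le\frac14W_n,
\end{equation}
since $r_n\ge M^n\ge(160T)^n(4C_1)^n\ge80Tn(4C_1)^n$. This condition on $M$ does not involve $t$.

We claim that $N_n(\delta)\le\Lambda W_n\delta^{-t}$ for all $n$ and all $0<\delta\le1$. For $\delta\ge\delta_1$, \eqref{eq:trivial} gives $N_n(\delta)\le C_0\delta_1^{-2}\le\Lambda W_n$. Let $\delta<\delta_1$ and suppose that the claim holds for all levels and all scales in $[2\delta,1]$. If $n+1>\delta^{-1/4}$, then $N_n(\delta)\le C_0\delta^{-2}\le C_0(n+1)^8\le\Lambda W_n$. Otherwise \eqref{eq:rec} and \eqref{eq:down} give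
\[
N_n(\delta)\le\Lambda\delta^{-t}\bigl(\alpha_nW_{n+1}+\tfrac14W_n\bigr)+1=\tfrac12\Lambda W_n\delta^{-t}+1\le\Lambda W_n\delta^{-t}.
\]
Induction over the ranges $[2^{-p-1}\delta_1,2^{-p}\delta_1)$, $p=0,1,2,\dots$, proves the claim.

On $A_n$ the metric $\rho_n$ is bi-Lipschitz equivalent to the Euclidean one, so $\overline{\dim}_BZ_n\le t$ for all $t>1$. The maps $\psi^i$ are Lipschitz on $|w|\le8$. By \eqref{eq:Z}, $Z$ is covered by countably many bounded sets of upper box dimension at most $1$.
\end{proof}

\section{The connectivity of all Fatou components}\label{sec:conn}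

\begin{proof}[Proof of Theorem~\ref{thm:main}]
From $\mathcal J\subset Z$ and Proposition~\ref{prop:dim} we get $\dim\mathcal J\le1$, and Baker's theorem gives $\dim\mathcal J\ge1$. The components $U_n$ are multiply connected by Proposition~\ref{prop:U}.

Let $V$ be any Fatou component. Since $\dim Z\le1$, the set $Z$ has empty interior, so $V\not\subset Z$. Thus some $f^k(V)$ meets some $B_n$, and $f^k(V)\subset U_n$; replacing $(k,n)$ by $(k+1,n+1)$ we may assume $k\ge1$. If $V$ were unbounded, then, being connected, it would meet $B_m$ for all large $m$ and would equal the bounded set $U_m$. So $V$ is bounded and $f^k:V\to U_n$ is proper. As $\operatorname{conn}(U_n)=2$, Lemma~\ref{lem:RH} gives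
\begin{equation}\label{eq:conn}
\operatorname{conn}(V)=2+\#\{\text{critical points of $f^k$ in $V$, with multiplicity}\}<\infty .
\end{equation}
This proves the theorem.
\end{proof}

The dimension bound enters the statement on connectivity here: it excludes Fatou components that never reach the chain $(U_n)$. The proof also shows, with Lemma~\ref{lem:enter}, that every point of $\mathcal F$ is eventually mapped into $\bigcup B_n$. Hence
\begin{equation}\label{eq:JZ}
\mathcal J=Z .
\end{equation}
All Fatou components are bounded, so $f$ maps each of them properly onto a Fatou component.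

\begin{proof}[Proof of Theorem~\ref{thm:more}(1)]
We have $1=\dim\mathcal J\le\dim_P\mathcal J\le\dim_PZ\le1$.
\end{proof}

For part (2), formula \eqref{eq:conn} is not yet enough. Even if the forward orbit of $V$ contains only one critical point $c_j$ of $f$, several points of $V$ could be mapped to $c_j$, and each would add a hole. To exclude this we enclose the component of $c_j$ in a simply connected domain $Q_j$ that no critical orbit visits; then all its preimages are conformal copies.

\begin{proof}[Proof of Theorem~\ref{thm:more}(2)]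
\emph{The domain $Y_m'$.} Let $Y_m'$ be the component of $f^{-1}(Y_{m+1})$ that contains $a_m$. By Lemma~\ref{lem:circles}(c) it avoids the circle $|z|=4|a_m|$, so it lies inside. Since $a_m\in\Delta_m$ is not in $Y_m$, the components $Y_m'$ and $Y_m\supset\Omega_m$ are disjoint, so $Y_m'\subset A_m$. The only critical point in $A_m$ is $c_m$, and $c_m\notin Y_m'$ because $f(c_m)\in\Delta_{m+1}$ is not in $Y_{m+1}$. By Lemma~\ref{lem:pull}, $Y'_m$ is simply connected and $f:Y_m'\to Y_{m+1}$ is proper without critical points, hence conformal. Moreover $\Delta_m\subset Y_m'$, since $\Delta_m$ is connected, contains $a_m$ and is mapped to $\Omega_{m+1}\subset Y_{m+1}$.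

\emph{The domain $Q_j$.} As $f(c_j)\in\Delta_{j+1}\subset Y_{j+1}'$, we can let $Q_j$ be the component of $f^{-1}(Y_{j+1}')$ that contains $c_j$; it is bounded and simply connected by Lemma~\ref{lem:pull}. Since $Y_{j+1}'\subset A_{j+1}$, it avoids the circle $|z|=4|a_j|$ and the disk $\Omega_j$. So $Q_j\subset A_j$, and $c_j$ is its only critical point.

\emph{The component of $c_j$.} By \eqref{eq:orbit}, $f^2(c_j)\in U_{j+2}\subset Y_{j+2}$; in particular $c_j,f(c_j)\in\mathcal F$. Let $U_{j+1}'=(f|_{Y_{j+1}'})^{-1}(U_{j+2})$, a conformal copy of $U_{j+2}$, hence a doubly connected domain in $\mathcal F$ that contains $f(c_j)$. The Fatou component of $f(c_j)$ contains $U_{j+1}'$. It is mapped into $U_{j+2}\subset Y_{j+2}$ and meets $Y_{j+1}'$, so it lies in $Y_{j+1}'$ and therefore in $U_{j+1}'$; the two sets are equal. The Fatou component $V_j$ of $c_j$ is mapped into $U_{j+1}'\subset Y_{j+1}'$, so $V_j\subset Q_j$. The proper map $f:V_j\to U_{j+1}'$ has exactly one critical point, a simple one, and Lemma~\ref{lem:RH} gives $\operatorname{conn}(V_j)=3$.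

\emph{An arbitrary component.} Let $f^k(V)=U_n$. If $f^k$ has no critical point in $V$, then $\operatorname{conn}(V)=2$ by \eqref{eq:conn}. Otherwise, by the chain rule, $c_j\in f^i(V)$ for some $j$ and some $i<k$, so $f^i(V)=V_j$. Let $Q^{(0)}=Q_j$ and, for $0\le s<i$, let $Q^{(s+1)}$ be the component of $f^{-1}(Q^{(s)})$ that contains the connected set $f^{i-s-1}(V)$. All $Q^{(s)}$ are bounded and simply connected, and $f^s(Q^{(s)})\subset Q_j$. No $Q^{(s)}$ contains a critical value $f(c_l)$. Indeed, for $s\ge1$ this would give $f^{s+1}(c_l)\in Q_j\subset A_j$, and for $s=0$ it would give $f^2(c_l)\in Y_{j+1}'\subset A_{j+1}$; both contradict $f^{k'}(c_l)\in B_{l+k'}$ for $k'\ge2$. So the maps $f:Q^{(s+1)}\to Q^{(s)}$ are conformal, $f^i$ is injective on $Q^{(i)}\supset V$, and $V$ is conformally equivalent to $V_j$. Hence $\operatorname{conn}(V)=3$. The value $2$ occurs for $U_n$ and the value $3$ for $V_j$.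
\end{proof}

\section{The Julia set has locally infinite length}\label{sec:length}

Let $K_n=\{z:f^k(z)\in A_{n+k}\text{ for all }k\ge0\}$, the set of points of $A_n$ whose orbit goes up one level at every step. It is compact and contained in $Z=\mathcal J$. Let $\mathcal H^1_d$ be the $1$-dimensional Hausdorff measure for the metric $d$. We show $\mathcal H_d^1(K_n)=\infty$ for large $n$ and then spread this over the Julia set.

A short piece of $K_{n+1}$ near $w$ has preimages in $K_n$ near the solutions $z_i$ of $f(z)=w$, and their total length is $\sum_i1/|L(z_i)|$ times the length of the piece. For the monomial $z^{n+1}$ we have $L\equiv n+1$ and the factor is exactly $1$. For $g_1(z)=\lambda z(1-z)$ we have $1/L=\frac{1-z}{1-2z}$, and at the two preimages $z=\frac12\pm s$ of a point,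
\[
\frac1{L}=\frac12\mp\frac1{4s}.
\]
The sum of the two numbers is $1$, so the sum of their moduli is at least $1$, with equality only if both are real and nonnegative. The same two facts hold at level $n$: $\sum1/L(z_i)$ is almost exactly $1$, and near the zero $a_n$ there is always a preimage at which $1/L$, a number of size about $1/(n+1)$, makes a definite angle with the positive axis.

\begin{lemma}\label{lem:2pi}
$\mathcal H^1_d(K_n)\ge2\pi$ for all $n$.
\end{lemma}

\begin{proof}
Since $Y_n$ is open and $\Omega_n\subset Y_n\subset\{|z|<4|a_n|\}$, we have $\partial Y_n\subset A_n$. As $Y_n$ is a component of $f^{-1}(Y_{n+1})$, we have $f(\partial Y_n)\subset\partial Y_{n+1}$. So $\partial Y_n\subset K_n$. Every ray from $0\in Y_n$ meets $\partial Y_n$, so $\arg$ maps $K_n$ onto the circle $\mathbb R/2\pi\mathbb Z$, and $\arg$ is $1$-Lipschitz for $d$.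
\end{proof}

\begin{lemma}\label{lem:sum}
Let $n\ge2$ and $w\in K_{n+1}$. The equation $f(z)=w$ has exactly $n+1$ solutions $z_1,\dots,z_{n+1}$ in $A_n$; they are simple, lie in $K_n\cap\{|z|<4|a_n|\}$, and satisfy $\sum_i1/L(z_i)=1+\omega$ with $|\omega|\le216(n+1)M^{-n/2}$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:circles} there are $n+1$ solutions in $|z|<4|a_n|$, none on the circle $|z|=4|a_n|$, and none in $\Omega_n$ since $f(\Omega_n)\subset\Omega_{n+1}$. So these are the solutions in $A_n$, and they lie in $K_n$. They are simple: $c_n$ is the only critical point in $A_n$, and $f(c_n)\notin K_{n+1}$ because $f^2(c_n)\in B_{n+2}$.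

For $M$ large the circles $C_-=\{|z|=|a_n|r_{n-1}^{-1/2}\}$ and $C_+=\{|z|=|a_n|r_n^{1/2}\}$ lie in $B_n$ and $B_{n+1}$. By \eqref{eq:maps} there are no solutions in $B_n\cup B_{n+1}$, so the $z_i$ are all solutions between $C_-$ and $C_+$, and the residue theorem gives
\[
\sum_i\frac1{L(z_i)}=\sum_i\frac w{z_if'(z_i)}=\frac1{2\pi i}\Bigl(\oint_{C_+}-\oint_{C_-}\Bigr)\frac w{f(z)-w}\,\frac{dz}z .
\]
We estimate $f$ by \eqref{eq:factor}, writing $E_n=\prod_{k\neq n}(1-x_k)$ as before. On $C_-$ we have $|x_k|\le r_{n-1}^{-1/2}M^{-(n-1-k)}$ for $k<n$ and $|x_k|\le M^{-(k-n)}$ for $k>n$. On $C_+$ we have $|x_k|\le M^{-(n-k)}$ for $k<n$ and $|x_k|\le r_n^{-1/2}M^{-(k-1-n)}$ for $k>n$. So $\sum|x_k|\le4M^{-1/2}$ and $0.98\le|y_{n+1}^*E_n|\le1.02$ on both circles, for $M$ large. On $C_+$, $|f/a_{n+1}|\ge0.98\cdot2(n+1)r_n^{n/2}(r_n^{1/2}-1)\ge r_n^{n/2}$ and $|w|\le4|a_{n+1}|$, so $|w/f|\le4M^{-n/2}\le\frac12$ and $|\frac w{f-w}|\le8M^{-n/2}$. On $C_-$, $|f/a_{n+1}|\le1.02\cdot e(n+1)r_{n-1}^{-n/2}\cdot2$ and $|w|\ge\frac1{16}|a_{n+1}|$, so $|f/w|\le100(n+1)M^{-n/2}\le\frac12$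 for $M$ large, and $\frac w{f-w}+1=\frac{-f/w}{1-f/w}$ has modulus at most $200(n+1)M^{-n/2}$. The two integrals are averages of the integrands over the circles, and the lemma follows.
\end{proof}

\begin{lemma}\label{lem:gain}
There is $n_0$ such that for $n\ge n_0$ and $w\in K_{n+1}$,
\[
\sum_{i=1}^{n+1}\frac1{|L(z_i)|}\ge\theta_n:=1+\frac{10^{-6}}{n+1}.
\]
\end{lemma}

\begin{proof}
We first find a solution whose level-$n$ coordinate lies in the rectangle $\Pi=\{|\operatorname{Re}u|\le20,\ 4\le\operatorname{Im}u\le20\}$. In the limit $n\to\infty$ the equation is $e^u(1-u)=w/a_{n+1}$, or $u=\zeta-\log(1-u)$ with $e^\zeta=w/a_{n+1}$, and we solve it as a fixed point problem. Choose $\zeta$ with $5\le\operatorname{Im}\zeta\le5+2\pi$; since $w\in A_{n+1}$, $|\operatorname{Re}\zeta|\le\log16<2.78$. Let $n\ge80000$. On $\Pi$ we have $|u|^2\le800$, so the points with $u_n\in\Pi$ lie in $A_n$. Define, with principal logarithms in the second and third terms,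
\[
\mathcal T(u)=\zeta-\log(1-u)-\Bigl[n\log\Bigl(1+\frac un\Bigr)-u\Bigr]-\bigl(\log y_{n+1}^*+\log E_n\bigr),\qquad u\in\Pi .
\]
The bracket has modulus at most $|u|^2/n\le0.01$, because $|\log(1+x)-x|\le|x|^2$ for $|x|\le\frac12$, and the last term has modulus at most $0.01$. Moreover $\arg(1-u)\in(-\pi,0)$ and $4\le|1-u|\le30$. Hence $|\operatorname{Re}\mathcal T|\le2.78+3.41+0.02<20$ and $4.98\le\operatorname{Im}\mathcal T\le5+3\pi+0.02<20$. So $\mathcal T$ is a continuous map of $\Pi$ into itself, and Brouwer's theorem gives $u\in\Pi$ with $\mathcal T(u)=u$. Exponentiating this equation gives $y_{n+1}^*p_n(u)E_n=e^\zeta$, and by \eqref{eq:factor} the corresponding point $z\in A_n$ satisfies $f(z)=w$. So $z$ is one of the $z_i$.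

Let $b=1-\frac1u$, so $|b|\le\frac54$ and $\operatorname{Im}b=\operatorname{Im}u/|u|^2\ge\frac4{800}$. Then
\[
|b|-\operatorname{Re}b=\frac{(\operatorname{Im}b)^2}{|b|+\operatorname{Re}b}\ge\frac{(\operatorname{Im}b)^2}{2|b|}\ge10^{-5}.
\]
By \eqref{eq:L}, $L(z)=\frac{n+1}b+\eta$, so $\frac{n+1}{L(z)}=b(1+\epsilon')$ with $1+\epsilon'=(1+\frac{\eta b}{n+1})^{-1}$ and $|\epsilon'|\le4\varepsilon_n$. Therefore
\[
\frac1{|L(z)|}-\operatorname{Re}\frac1{L(z)}\ge\frac{10^{-5}-2|b||\epsilon'|}{n+1}\ge\frac{5\cdot10^{-6}}{n+1}.
\]
At the other $z_i$ this difference is nonnegative. Adding up and using Lemma~\ref{lem:sum}, we get $\sum_i1/|L(z_i)|\ge1-|\omega|+\frac{5\cdot10^{-6}}{n+1}$. It remains to choose $n_0\ge80000$ with $216(n+1)^2M^{-n/2}\le4\cdot10^{-6}$ for $n\ge n_0$.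
\end{proof}

\begin{proposition}\label{prop:K}
$\mathcal H^1(K_n)=\infty$ for $n\ge n_0$.
\end{proposition}

\begin{proof}
Let $n\ge n_0$ and $\epsilon\in(0,1)$. Each $w\in K_{n+1}$ has a neighborhood on which there are inverse branches $g_1,\dots,g_{n+1}$ of $f$ with $g_i(w)=z_i$, with disjoint images in $|z|<4|a_n|$. In logarithmic coordinates $g_i$ is holomorphic with derivative $1/L(z_i)\ne0$ at $w$; on a small disk the derivative differs from this value by at most $\epsilon/|L(z_i)|$, so after shrinking the neighborhood, $d(g_i(x),g_i(x'))\ge\frac{1-\epsilon}{|L(z_i)|}d(x,x')$ on it. By compactness $K_{n+1}$ is a finite disjoint union of Borel sets $P$, each contained in such a neighborhood. The sets $g_i(P)$ are Borel subsets of $K_n$ by Lemma~\ref{lem:sum}, and they are pairwise disjoint: for the same $P$ by the choice of the branches, for different $P$ because their images under $f$ are disjoint. By Lemma~\ref{lem:gain}, applied at the base point $w$ of each neighborhood,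
\[
\mathcal H^1_d(K_n)\ge\sum_P\sum_i\mathcal H^1_d(g_i(P))\ge(1-\epsilon)\theta_n\sum_P\mathcal H_d^1(P)=(1-\epsilon)\theta_n\mathcal H^1_d(K_{n+1}),
\]
also when the right side is infinite. Letting $\epsilon\to0$, iterating, and using Lemma~\ref{lem:2pi}, we get $\mathcal H_d^1(K_n)\ge2\pi\prod_{m=n}^N\theta_m$ for all $N\ge n$. The product diverges with the harmonic series. Finally $d$ and the Euclidean distance are bi-Lipschitz equivalent on $A_n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(3)]
It suffices to consider an open disk $O$ of finite radius that meets $\mathcal J$. By the last statement of Lemma~\ref{lem:circles}, every $w\in\mathbb C$ has infinitely many preimages under $f$: the number of solutions in $|z|<4|a_n|$ tends to infinity, and each has finite multiplicity. The set $\bigcup_kf^k(O)$ omits at most one point, so it meets $f^{-1}(0)$, and $0\in f^{k_1}(O)$ for some $k_1$. Let $O'\subset f^{k_1}(O)$ be a disk with center $0$ and radius less than $10^{-1}\cdot 9/\lambda$. By Lemma~\ref{lem:circles}(d), $|f(z)|>|z|$ on $\partial O'$,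 so $O'\subset f(O')$ by Rouch\'e's theorem, and the open sets $f^j(O')$ increase with $j$. Since $0\in\mathcal J$, their union omits at most one point $w_0$. If $w_0$ were omitted, so would be all points of the infinite set $f^{-1}(w_0)$, which is impossible. So the union is $\mathbb C$, and by compactness $K_{n_0}\subset f^j(O')\subset f^k(O)$ for some $j$, with $k=k_1+j$. As $K_{n_0}\subset\mathcal J$ and $\mathcal J$ is completely invariant, $K_{n_0}\subset f^k(O\cap\mathcal J)$. The map $f^k$ is Lipschitz on the bounded disk $O$, so Proposition~\ref{prop:K} gives $\mathcal H^1(O\cap\mathcal J)=\infty$.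
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{A transcendental Julia set of dimension 1},
\texttt{http://www.math.stonybrook.edu/\textasciitilde{}bishop/papers/julia=1.pdf}.
\end{thebibliography}
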